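\title{The Radon--Nikod\'ym property does not imply the asymptotic-norming property}

\begin{abstract}
A Banach space with the asymptotic-norming property ANP-III has the Radon--Nikod\'ym property. We show that the converse fails, even for dual spaces. The long James space $X_{\omega_1}$ is a dual space of density $\aleph_1$ with the Radon--Nikod\'ym property, and for every equivalent norm and every norming set it contains an asymptotically normed sequence all of whose subsequences violate condition (III). The proof is a counting argument along $\omega_1$. More precisely, the long James space $X_\alpha$ has ANP-I for $\alpha<\omega_1$ and fails ANP-III for $\alpha\ge\omega_1$.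
\end{abstract}

\section{The question and the answer}\label{sec:intro}

All Banach spaces are real. Let $X$ be a Banach space. A subset $\Phi$ of the unit ball of $X^*$ is a \emph{norming set} if $\|x\|=\sup\{\varphi(x):\varphi\in\Phi\}$ for every $x\in X$. A sequence $(x_n)$ in the unit sphere of $X$ is \emph{asymptotically normed by $\Phi$} if for every $\varepsilon>0$ there are $\varphi\in\Phi$ and $N$ such that $\varphi(x_n)>1-\varepsilon$ for all $n\ge N$. Consider three properties of a sequence $(x_n)$:
\begin{itemize}
\item[(I)] $(x_n)$ converges;
\item[(II)] $(x_n)$ has a convergent subsequence;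
\item[(III)] $\bigcap_{n\ge1}\overline{\operatorname{conv}}\{x_k:k\ge n\}\neq\emptyset$.
\end{itemize}
For $K\in\{\mathrm{I},\mathrm{II},\mathrm{III}\}$, the space $X$ has the \emph{asymptotic-norming property} ANP-$K$ if there are an equivalent norm on $X$ and a norming set $\Phi$ for that norm such that every sequence in the unit sphere of that norm which is asymptotically normed by $\Phi$ has property ($K$). The limit of a convergent subsequence lies in the closure of every tail, so (I) $\Rightarrow$ (II) $\Rightarrow$ (III) and ANP-I $\Rightarrow$ ANP-II $\Rightarrow$ ANP-III.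

The space $X$ has the \emph{Radon--Nikod\'ym property} (RNP) if, for each finite measure space $(S,\Sigma,\mu)$ and each $\mu$-continuous $X$-valued measure $\nu$ of finite total variation, there is a Bochner-integrable $f:S\to X$ with $\nu(E)=\int_E f\,d\mu$ for all $E\in\Sigma$. It is known that a Banach space with ANP-III has RNP. The problem, posed in \cite{ANP}, is the converse: \emph{does every Banach space with RNP have ANP-III, and does at least every dual Banach space with RNP have ANP-III?}

One would guess that the answer is yes. A space has RNP as soon as its separable subspaces do; properties (I)--(III) concern sequences, which live in separable subspaces; and Ghoussoub and Maurey \cite{GM} proved that separable spaces with RNP have the asymptotic-norming property. The weak point of the guess is the order of quantifiers: ANP-III asks for \emph{one} norm and \emph{one} norming set that serve all separable subspaces at once. We show that this can be impossible already at density $\aleph_1$, where the density of a space is the least cardinality of a dense subset. By \cite{GM}, which we do not use in any proof, no counterexample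 of smaller density exists, dual or not.

We identify an ordinal with the set of smaller ordinals; $\omega$ is the first infinite ordinal and $\omega_1$ the first uncountable one. An \emph{interval} of an ordered set is an order-convex subset. For an ordinal $\alpha\ge1$ let $c_{00}(\alpha)$ be the space of finitely supported functions $x=\sum_{\gamma<\alpha}x_\gamma e_\gamma$ on $\alpha$, with the norm
\begin{equation}\label{eq:norm}
\|x\|=\sup\Big(\sum_{i=1}^k\Big|\sum_{\gamma\in I_i}x_\gamma\Big|^2\Big)^{1/2},
\end{equation}
the supremum being taken over all finite families of pairwise disjoint intervals $I_1,\dots,I_k$ of $\alpha$. The \emph{long James space} $X_\alpha$ is the completion of $c_{00}(\alpha)$; we put $X_0=\{0\}$.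

\begin{theorem}\label{thm:A}
The space $X_{\omega_1}$ has density $\aleph_1$, is isometric to a dual space and has RNP. For every equivalent norm $|\cdot|$ on $X_{\omega_1}$ and every norming set $\Phi$ for $|\cdot|$ there is a sequence $(u_n)$ in the unit sphere of $|\cdot|$ that is asymptotically normed by $\Phi$ and satisfies $\bigcap_n\overline{\operatorname{conv}}\{v_k:k\ge n\}=\emptyset$ for every subsequence $(v_k)$ of $(u_n)$. Hence $X_{\omega_1}$ fails ANP-III, and therefore also ANP-I and ANP-II.
\end{theorem}

So the answer to both questions is no. The ordinal $\omega_1$ is the exact threshold.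

\begin{theorem}\label{thm:B}
For every ordinal $\alpha\ge1$, $X_\alpha$ is a dual space with RNP. It has ANP-I if $\alpha<\omega_1$, and it fails ANP-III if $\alpha\ge\omega_1$. More generally, every Banach space containing an isomorphic copy of $X_{\omega_1}$ fails ANP-III. Every separable dual space has ANP-I, so $\aleph_1$ is the smallest density of a dual space with RNP that fails ANP-III.
\end{theorem}

The failure of ANP-III comes from a general criterion, Proposition~\ref{prop:criterion}, whose mechanism is first shown by hand in Section~\ref{sec:rows}. The only property of $\omega_1$ that it uses, besides uncountability, is that every countable subset of $\omega_1$ has an upper bound in $\omega_1$.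

\section{How a space comes to have the asymptotic-norming property}\label{sec:anp}

A sequence in the sphere is asymptotically normed by $\Phi$ when, for each $\varepsilon$, one of its tails lies in a slice $\{x:\|x\|\le1,\ \varphi(x)>1-\varepsilon\}$ cut by some $\varphi\in\Phi$. A sequence in the sphere that converges to $x$ is asymptotically normed by every norming set: take $\varphi\in\Phi$ with $\varphi(x)>1-\varepsilon$. Thus ANP-I says that, for a good norm and a good $\Phi$, there are no other asymptotically normed sequences.

Property (III) is a weak substitute for convergence. By Mazur's theorem, closed convex sets are weakly closed, so a sequence with a weakly convergent subsequence has (III). In particular a reflexive space has ANP-III with any norm and any norming set. For a weakly Cauchy sequence $(x_n)$, that is, one for which $\lim_n\varphi(x_n)$ exists for every $\varphi\in X^*$, property (III) is equivalent to weak convergence: if $u$ lies in the intersection, then $\varphi(u)$ lies in the closed convex hull of $\{\varphi(x_k):k\ge n\}$ for every $n$, so $\varphi(u)=\lim_n\varphi(x_n)$.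

In a nonreflexive space the choice of $\Phi$ matters. The smaller $\Phi$ is, the fewer sequences it norms asymptotically, and the only constraint is that $\Phi$ remain norming.

\begin{example}\label{ex:l1}
Let $\Gamma$ be an infinite set and $X=\ell_1(\Gamma)$. A sequence $(e_{\gamma_n})$ of distinct unit vectors fails (III), because a point of the intersection would have all coordinates $0$ and coordinate sum $1$. It is asymptotically normed by the unit ball of $\ell_\infty(\Gamma)$, which contains the constant function $1$. Now let $\Phi$ be the norming set of finitely supported functions in that ball. If $\varphi\in\Phi$ has support $A$, $\|x_n\|=1$ and $\varphi(x_n)>1-\varepsilon$, then $\sum_{\gamma\notin A}|x_n(\gamma)|<\varepsilon$. So for each $\varepsilon$ a tail of an asymptotically normed sequence lies within $\varepsilon$ of the unit ball of a finite-dimensional subspace. Such a sequence is totally bounded, and $\ell_1(\Gamma)$ has ANP-II, whatever the cardinality of $\Gamma$.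
\end{example}

The set $\Phi$ of Example~\ref{ex:l1} lies in the predual $c_0(\Gamma)$. For a dual space $Y^*$ the unit ball $B_Y$, regarded as a subset of $Y^{**}$, is always norming, and weak$^*$ compactness supplies a candidate limit. Rotundity of the norm turns the candidate into a limit. Recall that a norm is \emph{locally uniformly rotund} (LUR) if $\|x_n\|=\|x\|=1$ and $\|x_n+x\|\to2$ imply $\|x_n-x\|\to0$.

\begin{proposition}\label{prop:LUR}
If the dual norm on $Y^*$ is LUR, then every sequence in the unit sphere of $Y^*$ that is asymptotically normed by $B_Y$ converges. Every separable dual space has ANP-I.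
\end{proposition}

\begin{proof}
Let $(x_n)$ be asymptotically normed by $B_Y$. By the Banach--Alaoglu theorem it has a weak$^*$ cluster point $x$ with $\|x\|\le1$. Given $\varepsilon>0$, take $y\in B_Y$ and $N$ with $x_n(y)>1-\varepsilon$ for $n\ge N$. Evaluation at $y$ is weak$^*$ continuous, so $x(y)\ge1-\varepsilon$. Hence $\|x\|\ge1-\varepsilon$, and $\|x_n+x\|\ge(x_n+x)(y)>2-2\varepsilon$ for $n\ge N$. As $\varepsilon$ is arbitrary, $\|x\|=1$ and $\|x_n+x\|\to2$, so $x_n\to x$ in norm.

If $Y^*$ is separable, then by the Kadec--Klee theorem (see \cite[Ch.~II]{DGZ}) $Y$ has an equivalent norm whose dual norm is LUR, and the first part applies to it. This is the only use of separability.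
\end{proof}

\begin{lemma}\label{lem:hered}
ANP-III is invariant under isomorphisms and passes to closed subspaces.
\end{lemma}

\begin{proof}
An isomorphism transports the equivalent norm and the norming set, and it preserves (III). Let $E$ have ANP-III through $|\cdot|$ and $\Phi$, and let $G\subset E$ be a closed subspace. The restrictions $\varphi|_G$, $\varphi\in\Phi$, form a norming set for $|\cdot|$ on $G$. A sequence in the sphere of $G$ that is asymptotically normed by these restrictions is asymptotically normed by $\Phi$, so it has (III) in $E$; and the closed convex hulls of its tails are the same in $G$ as in $E$.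
\end{proof}

\section{The long James spaces and their partial sums}\label{sec:james}

Fix $\alpha\ge1$. For an interval $I$ of $\alpha$ and $x\in c_{00}(\alpha)$ put $S_I(x)=\sum_{\gamma\in I}x_\gamma$. If $I_1,\dots,I_k$ are disjoint intervals and $\sum c_i^2\le1$, the Cauchy--Schwarz inequality gives $|\sum_ic_iS_{I_i}(x)|\le\|x\|$, so
\begin{equation}\label{eq:functional}
\sum_ic_iS_{I_i}\ \text{ extends to a functional of norm at most $1$ on } X_\alpha .
\end{equation}
Since $(\sum_iS_{I_i}(x)^2)^{1/2}\le\sum_i|S_{I_i}(x)|\le\sum_\gamma|x_\gamma|$, and $\alpha$ itself is an interval,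
\begin{equation}\label{eq:positive}
\|x\|=\sum_\gamma x_\gamma\qquad\text{for } x\in c_{00}(\alpha) \text{ with all } x_\gamma\ge0 .
\end{equation}
On vectors with cancellation the norm is much smaller. If the nonzero coefficients of $w$, read in increasing order of the index, are $1,-1,1,-1,\dots,1,-1$ with $2k$ terms, then every interval sum is $0$ or $\pm1$ and at most $2k$ disjoint intervals meet the support, while the singletons give $2k$ sums equal to $\pm 1$. Hence
\begin{equation}\label{eq:alternating}
\|w\|=\sqrt{2k}.
\end{equation}
The contrast between \eqref{eq:positive}, which is $\ell_1$ behavior, and \eqref{eq:alternating}, which is $\ell_2$ behavior, drives the whole argument.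

\begin{lemma}\label{lem:subset}
Let $S\subset\alpha$ have order type $\alpha'$. The order isomorphism of $\alpha'$ onto $S$ induces an isometry of $X_{\alpha'}$ onto the closed span of $\{e_\gamma:\gamma\in S\}$ in $X_\alpha$. In particular, for $\beta\le\alpha$ we regard $X_\beta$ as the closed span of $\{e_\gamma:\gamma<\beta\}$ in $X_\alpha$.
\end{lemma}

\begin{proof}
Let $x\in c_{00}(\alpha)$ be supported in $S$. Disjoint intervals of $\alpha$ have disjoint traces on $S$, these traces are intervals of $S$, and the sums of $x$ are unchanged. Conversely, let $A,B$ be disjoint nonempty intervals of $S$. No point of one lies between two points of the other, so, after renaming, $a<b$ for all $a\in A$, $b\in B$. The convex hull of $A$ in $\alpha$ is the union of the sets $[a,a']$ with $a,a'\in A$, its trace on $S$ is $A$, and it is disjoint from the hull of $B$, since $a\le\gamma\le a'$ and $b\le\gamma\le b'$ would give $b\le a'$. So the suprema in \eqref{eq:norm} computed in $S$ and in $\alpha$ agree.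
\end{proof}

To exhibit a predual we need a small family of functionals that computes the norm. Every interval sum of a finitely supported vector is a difference of two partial sums, so we take the partial-sum functionals $f_\beta=S_{[0,\beta]}$ for $\beta<\alpha$, and $f_{-1}=0$. A \emph{chain} in $\alpha$ is a finite sequence
\[
-1\le s_1<t_1\le s_2<t_2\le\dots\le s_k<t_k<\alpha .
\]
For $g:\alpha\to\mathbb R$, extended by $g(-1)=0$, the \emph{square variation} is $W(g)=\sup\sum_i|g(t_i)-g(s_i)|^2$, the supremum being over all chains. For $x\in X_\alpha$ let $g_x(\beta)=f_\beta(x)$; thus $g_{e_\gamma}$ is the indicator function of $[\gamma,\alpha)$. Finally, let $\Phi_\alpha$ be the set of functionals $\sum_ic_i(f_{t_i}-f_{s_i})$ given by chains and scalars with $\sum c_i^2\le1$. As $f_t-f_s=S_{(s,t]}$ and the intervals $(s_i,t_i]$ of a chain are disjoint, \eqref{eq:functional} puts $\Phi_\alpha$ in the unit ball of $X_\alpha^*$.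

\begin{lemma}\label{lem:W}
For every $x\in X_\alpha$, $\|x\|=W(g_x)^{1/2}=\sup\{\varphi(x):\varphi\in\Phi_\alpha\}$.
\end{lemma}

\begin{proof}
The second equality holds because $(\sum a_i^2)^{1/2}=\max\{\sum c_ia_i:\sum c_i^2\le1\}$. It shows that $x\mapsto W(g_x)^{1/2}$ is a seminorm bounded by $\|x\|$, hence continuous. So it suffices to prove $\|x\|^2\le W(g_x)$ for $x\in c_{00}(\alpha)$. Let $a_1<\dots<a_r$ be the support of $x$ and $a_0=-1$. Given disjoint intervals, discard those missing the support and list the others in increasing order as $I_1,\dots,I_k$. Then $I_i$ meets the support in $\{a_j:p_i\le j\le q_i\}$, with $q_i<p_{i+1}$. Put $s_i=a_{p_i-1}$ and $t_i=a_{q_i}$. Then $s_i<t_i\le s_{i+1}$, so this is a chain, and $g_x(t_i)-g_x(s_i)=S_{I_i}(x)$.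
\end{proof}

The next lemma supplies the sequences that violate (III).

\begin{lemma}\label{lem:empty}
Let $F_1,F_2,\dots$ be finite nonempty subsets of $\alpha$ with $\max F_k<\min F_{k+1}$, and let $z_k\in\operatorname{conv}\{e_\gamma:\gamma\in F_k\}$. Then $\bigcap_n\overline{\operatorname{conv}}\{z_k:k\ge n\}=\emptyset$ in $X_\alpha$.
\end{lemma}

\begin{proof}
The ordinals $\max F_k$ increase strictly; let $\lambda\le\alpha$ be their supremum, so that $F_k\subset\lambda$ for all $k$. Suppose that $u$ lies in the intersection. Then $u\in X_\lambda$, a closed subspace containing every $z_k$. For $\gamma<\lambda$ we have $\min F_k>\gamma$ and so $f_\gamma(z_k)=0$ for all large $k$; hence $f_\gamma(u)=0$. Lemma~\ref{lem:W}, applied in $X_\lambda$, gives $u=0$. But $S_{[0,\lambda)}(z_k)=1$ for all $k$, so $S_{[0,\lambda)}(u)=1$, a contradiction.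
\end{proof}

\section{Rows: the first cases}\label{sec:rows}

For $\delta$ equal to $0$ or a limit ordinal, with $\delta+\omega\le\alpha$, call the sequence $(e_{\delta+n})_{n<\omega}$ a \emph{row}. Rows fail (III) by Lemma~\ref{lem:empty}. Suppose that an equivalent norm gives the value $1$ to every $e_\gamma$. To witness ANP-III with that norm, $\Phi$ must leave every row \emph{$\varepsilon$-free} for some $\varepsilon>0$ depending on the row, meaning that
\[
\liminf_n\varphi(e_{\delta+n})\le1-\varepsilon\qquad\text{for every }\varphi\in\Phi .
\]
Indeed, a row that is $\varepsilon$-free for no $\varepsilon$ is asymptotically normed by $\Phi$. How many rows can be freed?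

\emph{One row.} In $X_\omega$ the intervals $(s,t]$ are finite, so every $\varphi\in\Phi_\omega$ vanishes at $e_n$ for large $n$. The row is $1$-free for the norming set $\Phi_\omega$.

\emph{One row and a point beyond it.} In $X_{\omega+1}$ with the norm \eqref{eq:norm}, no choice of $\Phi$ frees the row. For $0<n<\omega$ the vector $e_0-\frac12e_n+e_\omega$ has norm $\frac32$: three singletons give $1+\frac14+1=\frac94$, the whole interval gives $(\frac32)^2=\frac94$, a pair and a singleton give $\frac14+1$, and subfamilies of these give no more. A norming set contains $\varphi$ with $\varphi(e_0+e_\omega)>2-\eta$, since $\|e_0+e_\omega\|=2$, and then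
\[
\tfrac12\varphi(e_n)\ge\varphi(e_0+e_\omega)-\tfrac32>\tfrac12-\eta\qquad(0<n<\omega).
\]
A functional forced to be large at two distant points cannot drop in between. The way out is to change the norm.

\emph{Finitely many rows.} In $X_{\omega\cdot k}$ let $R_j=[\omega\cdot j,\omega\cdot(j+1))$ for $j<k$, and let $P_jx$ be the restriction of $x\in c_{00}(\omega\cdot k)$ to $R_j$. Since $S_I(P_jx)=S_{I\cap R_j}(x)$ and intervals inside different $R_j$ are disjoint, $\sum_j\|P_jx\|^2\le\|x\|^2$. So each $P_j$ extends to $X_{\omega\cdot k}$, and $|x|=\sum_j\|P_jx\|$ satisfies $\|x\|\le|x|\le\sqrt k\,\|x\|$. By \eqref{eq:positive}, $|x|=1$ on $\operatorname{conv}\{e_\gamma\}$. Let $\Psi_j$ consist of the functionals $\sum c_iS_{I_i}$ with disjoint finite intervals $I_i\subset R_j$ and $\sum c_i^2\le1$. By Lemmas~\ref{lem:subset} and~\ref{lem:W}, $\sup_{\psi\in\Psi_j}\psi(x)=\|P_jx\|$, so $\Phi=\Psi_0+\dots+\Psi_{k-1}$ is norming for $|\cdot|$, and all $k$ rows are $1$-free. The price is the factor $\sqrt k$, and the following computation shows that it cannot be avoided.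

\begin{example}\label{ex:count}
Let $|\cdot|$ be an equivalent norm on $X_\alpha$ with $|x|\le C\|x\|$ for all $x$ and $|x|=1$ on $\operatorname{conv}\{e_\gamma:\gamma<\alpha\}$, and let $\Phi$ be norming for $|\cdot|$. \emph{If $k$ rows are $\varepsilon$-free, then $k\le2C^2/\varepsilon^2$.} Let the rows start at $\delta_1<\dots<\delta_k$, and let $\eta>0$. The average $\frac1k\sum_je_{\delta_j}$ has norm $1$, so some $\varphi\in\Phi$ satisfies $\sum_j\varphi(e_{\delta_j})>k-k\eta$. Each term is at most $1$, so each term exceeds $1-k\eta$. Row $j$ is $\varepsilon$-free, so $\varphi(e_{\delta_j+n_j})<1-\varepsilon+\eta$ for some $n_j\ge1$. The vector $w=\sum_j(e_{\delta_j}-e_{\delta_j+n_j})$ is alternating, and \eqref{eq:alternating} gives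
\[
k\big(\varepsilon-(k+1)\eta\big)<\varphi(w)\le C\sqrt{2k}.
\]
Letting $\eta\to0$ yields $k\varepsilon\le C\sqrt{2k}$.
\end{example}

So finitely many rows are $\frac1i$-free for each $i$, and at most countably many rows are free at all. For countable $\alpha$ this is no obstruction. In $X_{\omega_1}$ there are uncountably many rows, and all but countably many are asymptotically normed by $\Phi$. What Example~\ref{ex:count} does not cover is an equivalent norm that is not constant on $\operatorname{conv}\{e_\gamma\}$; then a functional norming an average need not be nearly maximal on each term. The remedy is to replace the $e_\gamma$ by convex combinations that almost minimize the norm, and $\omega_1$ is used a second time to make this possible.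

\section{A criterion for the failure of ANP-III}\label{sec:criterion}

Let $E$ be a Banach space and $(e_\gamma)_{\gamma<\omega_1}$ a bounded family in $E$. A \emph{convex block} is a pair $(x,F)$, where $F\subset\omega_1$ is finite and nonempty and $x\in\operatorname{conv}\{e_\gamma:\gamma\in F\}$. We usually suppress $F$, and for blocks $(x,F)$, $(y,G)$ we write $x<y$ if $\max F<\min G$. Consider the following conditions.
\begin{itemize}
\item[(a)] $\inf\{\|x\|:x\in\operatorname{conv}\{e_\gamma:\gamma<\omega_1\}\}>0$.
\item[(b)] $\rho_N\to0$, where $\rho_N=\sup\frac1N\big\|\sum_{i=1}^N\theta_i(y_i-x_i)\big\|$ and the supremum is over all convex blocks $x_1<y_1<x_2<y_2<\dots<x_N<y_N$ and signs $\theta_i=\pm1$.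
\item[(c)] $\bigcap_n\overline{\operatorname{conv}}\{z_k:k\ge n\}=\emptyset$ for all convex blocks $z_1<z_2<\cdots$.
\end{itemize}
Condition (a) is what remains of \eqref{eq:positive} under renorming, and (b) is what remains of \eqref{eq:alternating}.

\begin{proposition}\label{prop:criterion}
Assume \textup{(a)} and \textup{(b)}. Let $|\cdot|$ be an equivalent norm on $E$ and $\Phi$ a norming set for $|\cdot|$. Then there are convex blocks $z_1<z_2<\cdots$ with $|z_n|\to m>0$ such that $u_n=z_n/|z_n|$ is asymptotically normed by $\Phi$. If also \textup{(c)} holds, then $\bigcap_n\overline{\operatorname{conv}}\{v_k:k\ge n\}=\emptyset$ for every subsequence $(v_k)$ of $(u_n)$; in particular $E$ then fails ANP-III.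
\end{proposition}

\begin{proof}
Fix $C$ with $|x|\le C\|x\|$ for all $x\in E$.

\emph{Step 1: a functional oscillates a bounded number of times.} For $\tau>0$ use (b) to fix $N(\tau)$ with $\rho_N<\tau/C$ for all $N\ge N(\tau)$. We claim:
\begin{quote}
if $\varphi\in\Phi$ and $x_1<y_1<\dots<x_N<y_N$ are convex blocks with $|\varphi(y_i)-\varphi(x_i)|\ge\tau$ for all $i$, then $N<N(\tau)$.
\end{quote}
With $\theta_i$ the sign of $\varphi(y_i-x_i)$,
\[
N\tau\le\varphi\Big(\sum_i\theta_i(y_i-x_i)\Big)\le C\Big\|\sum_i\theta_i(y_i-x_i)\Big\|\le CN\rho_N ,
\]
so $\rho_N\ge\tau/C$ and $N<N(\tau)$. The point is that $N(\tau)$ does not depend on $\varphi$.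

\emph{Step 2: the minimal norm stabilizes.} We need blocks whose norms are all close to one value $m$ and whose averages still have norm at least $m$. For $\beta<\omega_1$ put
\[
m(\beta)=\inf\big\{|x|:x\in\operatorname{conv}\{e_\gamma:\beta\le\gamma<\omega_1\}\big\}.
\]
This function is nondecreasing, it is bounded because the family is bounded, and $m(0)>0$ by (a) and the equivalence of the norms. Let $m=\sup_\beta m(\beta)$, so $0<m<\infty$. Choose $\beta_n$ with $m(\beta_n)>m-\frac1n$ and let $\beta_0<\omega_1$ be an upper bound of the countable set $\{\beta_n:n\ge1\}$. Then $m(\beta)=m$ for all $\beta\ge\beta_0$. Thus every convex combination of the $e_\gamma$ with $\gamma\ge\beta_0$ has norm at least $m$, and beyond every countable ordinal there are blocks of norm arbitrarily close to $m$.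

\emph{Step 3: uncountably many rows.} By recursion on $\sigma<\omega_1$ we choose blocks $(z^\sigma_n,F^\sigma_n)$, $n\ge1$, with $F^\sigma_n\subset[\beta_0,\omega_1)$,
\[
z^\sigma_1<z^\sigma_2<\cdots,\qquad z^{\sigma'}_p<z^\sigma_n\ \text{ whenever }\sigma'<\sigma,\qquad |z^\sigma_n|<m+\tfrac1n .
\]
At stage $\sigma$ the sets $F^{\sigma'}_p$ with $\sigma'<\sigma$, $p\ge1$ have countable union, so they lie strictly below some countable ordinal $\zeta_1\ge\beta_0$. As $m(\zeta_1)=m$, there is a block $z^\sigma_1$ with $F_1^\sigma\subset[\zeta_1,\omega_1)$ and norm less than $m+1$. Given $z^\sigma_n$, put $\zeta_{n+1}=\max F^\sigma_n+1$ and use $m(\zeta_{n+1})=m$ to choose $z^\sigma_{n+1}$. By Step~2, every convex combination of the vectors $z^\sigma_n$ has norm at least $m$. Call the row $\sigma$ \emph{$\varepsilon$-free} if $\liminf_n\varphi(z^\sigma_n)\le m-\varepsilon$ for every $\varphi\in\Phi$.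

\emph{Step 4: fewer than $N(\varepsilon/4)$ rows are $\varepsilon$-free.} Let $\sigma_1<\dots<\sigma_k$ be $\varepsilon$-free. Put $\eta=\varepsilon/(4k)$, fix $n$ with $\frac1n\le\eta$, and let $x_j=z^{\sigma_j}_n$, so that $|x_j|<m+\eta$. The average of the $x_j$ has norm at least $m$ and $\Phi$ is norming, so there is $\varphi\in\Phi$ with $\sum_j\varphi(x_j)>k(m-\eta)$. Since $\varphi(x_i)\le|x_i|<m+\eta$ for all $i$, for each $j$ we get
\[
\varphi(x_j)>k(m-\eta)-(k-1)(m+\eta)=m-(2k-1)\eta>m-\tfrac\varepsilon2 .
\]
Row $\sigma_j$ is $\varepsilon$-free, so there is $n_j>n$ such that $y_j=z^{\sigma_j}_{n_j}$ satisfies $\varphi(y_j)<m-\frac{3\varepsilon}4$. Then $x_1<y_1<x_2<\dots<x_k<y_k$ and $\varphi(x_j)-\varphi(y_j)>\frac\varepsilon4$ for all $j$. Step~1 gives $k<N(\varepsilon/4)$.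

\emph{Step 5: the sequence.} By Step~4, only countably many rows are $\frac1i$-free for some integer $i\ge1$. Choose $\sigma<\omega_1$ that is $\frac1i$-free for no $i$, and put $z_n=z^\sigma_n$, $u_n=z_n/|z_n|$. Then $m\le|z_n|<m+\frac1n$, so $|z_n|\to m$. Given $\varepsilon>0$, take $i$ with $\frac1i<m\min(\varepsilon,1)$ and $\varphi\in\Phi$ with $\liminf_n\varphi(z_n)>m-\frac1i$. Then
\[
\liminf_n\varphi(u_n)=\frac1m\liminf_n\varphi(z_n)>1-\frac1{im}>1-\varepsilon ,
\]
so $\varphi(u_n)>1-\varepsilon$ for all large $n$.

\emph{Step 6: normalizing preserves \textup{(c)}.} Assume (c). Let $v_k=u_{n_k}$ and $w_k=z_{n_k}$, so that $w_1<w_2<\cdots$, $w_k=|w_k|v_k$ and $\kappa_p:=\sup_{k\ge p}\big|m-|w_k|\big|\to0$ as $p\to\infty$. For a convex combination with indices $k\ge p$,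
\[
\Big|m\sum t_kv_k-\sum t_kw_k\Big|=\Big|\sum t_k(m-|w_k|)v_k\Big|\le\kappa_p .
\]
If $u\in\bigcap_p\overline{\operatorname{conv}}\{v_k:k\ge p\}$, then for all $p\ge n$ the $|\cdot|$-distance from $mu$ to $\operatorname{conv}\{w_k:k\ge n\}$ is at most $\kappa_p$. So $mu\in\overline{\operatorname{conv}}\{w_k:k\ge n\}$ for every $n$, contrary to (c). Since $|\cdot|$ and $\Phi$ were arbitrary, $E$ fails ANP-III.
\end{proof}

\begin{remark}\label{rem:hyp}
Step~1 holds for every functional of norm at most $1$, so under (b) every sequence $z_1<z_2<\cdots$ is weakly Cauchy, and by Section~\ref{sec:anp} condition (c) then says that none converges weakly. The hypotheses are needed as follows.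

Condition (a) is used only for $m>0$. The unit vectors of $\ell_2(\omega_1)$ satisfy (b), with $\rho_N\le\sqrt{2/N}$ by orthogonality, but not (a); successive blocks are bounded and disjointly supported, hence weakly null, so the first conclusion fails. Under (c), $m>0$ is automatic, since $m=0$ would give successive blocks with norms tending to $0$.

The unit vectors of $\ell_1(\omega_1)$ satisfy (a) and, as in Example~\ref{ex:l1}, (c), but $\rho_N=2$ for all $N$, and the space has ANP-II. A constant family $e_\gamma=1$ in $E=\mathbb R$ satisfies (a) and (b) but not (c). Finally, the proof of the next lemma applies verbatim to $(e_n)_{n<\omega}$ in $X_\omega$, which has ANP-I by Theorem~\ref{thm:B}; so $\omega_1$ cannot be replaced by $\omega$.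
\end{remark}

\begin{lemma}\label{lem:abc}
The family $(e_\gamma)_{\gamma<\omega_1}$ in $X_{\omega_1}$ satisfies \textup{(a)}, \textup{(b)} and \textup{(c)}, with $\rho_N\le\sqrt{8/N}$.
\end{lemma}

\begin{proof}
By \eqref{eq:positive} every convex block has norm $1$, which gives (a), and (c) is Lemma~\ref{lem:empty}. For (b), let $(x_i,F_i)$, $(y_i,G_i)$ be blocks with $x_1<y_1<\dots<x_N<y_N$, and put $d_i=\theta_i(y_i-x_i)$ and $H_i=[\min F_i,\max G_i]$. Then $\|d_i\|\le2$, $d_i$ is supported in $H_i$, its coefficients have sum $0$, and the intervals $H_1,\dots,H_N$ are disjoint and increasing. Let $I_1,\dots,I_k$ be disjoint intervals. We have $S_{I_l}(d_i)=0$ if $I_l\cap H_i=\emptyset$, and also if $I_l\supset H_i$. If $I_l$ meets $H_p$ and $H_q$ and $p<i<q$, then $I_l\supset H_i$ by order-convexity. So for each $l$ only the first and the last index $i$ with $I_l\cap H_i\ne\emptyset$ can give $S_{I_l}(d_i)\ne0$, and $(a+b)^2\le2a^2+2b^2$ yields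
\[
\sum_l\Big(\sum_iS_{I_l}(d_i)\Big)^2\le2\sum_i\sum_lS_{I_l}(d_i)^2\le2\sum_i\|d_i\|^2\le8N .
\]
Hence $\|\sum_id_i\|\le\sqrt{8N}$.
\end{proof}

\section{Duality and the Radon--Nikod\'ym property}\label{sec:dual}

It remains to see that $X_\alpha$ is a dual space with RNP. Lemma~\ref{lem:W} embeds $X_\alpha$ isometrically in the space of functions of finite square variation. The key fact is that the embedding is onto, so that membership in $X_\alpha$ is decided by an inequality that survives pointwise limits.

\begin{lemma}\label{lem:onto}
If $g:\alpha\to\mathbb R$ has $W(g)<\infty$, then $g=g_x$ for some $x\in X_\alpha$.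
\end{lemma}

\begin{proof}
We argue by induction on $\alpha$; the case $\alpha=0$ is empty. Restricting $g$ to a smaller ordinal does not increase $W$.

Let $\alpha=\beta+1$. Take $y\in X_\beta$ with $f_\gamma(y)=g(\gamma)$ for $\gamma<\beta$, and put $x=y+(g(\beta)-f_\beta(y))e_\beta$. Since $f_\gamma(e_\beta)=0$ for $\gamma<\beta$ and $f_\beta(e_\beta)=1$, we have $g_x=g$.

Let $\alpha$ be a limit ordinal. For $\delta<\alpha$ we have $\delta+1<\alpha$, so there is $y_\delta\in X_{\delta+1}$ with $f_\gamma(y_\delta)=g(\gamma)$ for $\gamma\le\delta$. For $\gamma\ge\delta$ the functionals $f_\gamma$ and $f_\delta$ agree on $c_{00}(\delta+1)$, hence on $X_{\delta+1}$, so $f_\gamma(y_\delta)=g(\delta)$. Let $\delta<\delta'<\alpha$ and let $h$ be the partial-sum function of $y_{\delta'}-y_\delta\in X_{\delta'+1}$. Then $h(\gamma)=0$ for $-1\le\gamma\le\delta$ and $h(\gamma)=g(\gamma)-g(\delta)$ for $\delta\le\gamma\le\delta'$. In a chain in $\delta'+1$, replace each point below $\delta$ by $\delta$ and delete the pairs whose two points now coincide; the sum $\sum|h(t_i)-h(s_i)|^2$ does not change. By Lemma~\ref{lem:W},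
\begin{equation}\label{eq:tail}
\|y_{\delta'}-y_\delta\|^2=\sup\Big\{\sum_i|g(t_i)-g(s_i)|^2:\text{chains with all points in }[\delta,\delta']\Big\}.
\end{equation}
Suppose the net $(y_\delta)_{\delta<\alpha}$ is not Cauchy. Then there is $\varepsilon>0$ such that above every ordinal less than $\alpha$ there are $\delta<\delta'<\alpha$ with $\|y_{\delta'}-y_\delta\|>\varepsilon$. Choose such pairs with $\delta_1<\delta_1'\le\delta_2<\delta_2'\le\cdots$, and by \eqref{eq:tail} chains in $[\delta_j,\delta_j']$ with sums larger than $\varepsilon^2$. Concatenating the first $K$ of them gives a chain, so $W(g)>K\varepsilon^2$ for all $K$, a contradiction. Hence $y_\delta\to x\in X_\alpha$, and $f_\beta(x)=\lim_\delta f_\beta(y_\delta)=g(\beta)$ for each $\beta<\alpha$.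
\end{proof}

The concatenation is where the sum over several intervals in \eqref{eq:norm} is needed. With a single interval the analogue of $W$ would be finite for $g(n)=(-1)^n$ on $\omega$, while partial-sum functions of elements of the completion are uniform limits of eventually constant sequences and therefore converge.

\begin{proposition}\label{prop:dual}
Let $M_\alpha$ be the closed span of $\{f_\beta:\beta<\alpha\}$ in $X_\alpha^*$. The canonical map $X_\alpha\to M_\alpha^*$, which sends $x$ to $f\mapsto f(x)$, is a surjective isometry.
\end{proposition}

\begin{proof}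
The map is isometric by Lemma~\ref{lem:W}, because $\Phi_\alpha$ lies in the unit ball of $M_\alpha$. Let $\Lambda\in M_\alpha^*$ and $g(\beta)=\Lambda(f_\beta)$. For a chain and $\sum c_i^2\le1$,
\[
\sum_ic_i\big(g(t_i)-g(s_i)\big)=\Lambda\Big(\sum_ic_i(f_{t_i}-f_{s_i})\Big)\le\|\Lambda\| ,
\]
so $W(g)\le\|\Lambda\|^2$. Lemma~\ref{lem:onto} gives $x\in X_\alpha$ with $f_\beta(x)=\Lambda(f_\beta)$ for all $\beta<\alpha$, and by linearity and continuity $f(x)=\Lambda(f)$ for all $f\in M_\alpha$.
\end{proof}

We use three standard facts about RNP: it passes to closed subspaces; a space has RNP if each of its separable closed subspaces has RNP; and separable dual spaces have RNP, a theorem of Dunford and Pettis. For the last two see \cite[Ch.~III.3]{DU}. A separable subspace of a dual space need not itself be a dual space, so we enlarge it to one by Lemma~\ref{lem:subset}.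

\begin{proposition}\label{prop:RNP}
Every $X_\alpha$ has RNP.
\end{proposition}

\begin{proof}
Let $G\subset X_\alpha$ be a separable closed subspace. Each point of a countable dense subset of $G$ is the limit of a sequence in $c_{00}(\alpha)$; let $S$ be the union of all the supports involved. Then $S$ is countable and $G$ lies in the closed span of $\{e_\gamma:\gamma\in S\}$, which by Lemma~\ref{lem:subset} is isometric to $X_{\alpha'}$ for a countable ordinal $\alpha'$. The space $X_{\alpha'}$ is separable, and it is a dual space by Proposition~\ref{prop:dual}. So it has RNP, and so does $G$.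
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The rational combinations of the $e_\gamma$ form a dense set of cardinality $\aleph_1$, and $\|e_\gamma-e_\delta\|=\sqrt2$ for $\gamma\ne\delta$ by \eqref{eq:alternating}, so $X_{\omega_1}$ is not separable. Its density is $\aleph_1$. Propositions~\ref{prop:dual} and~\ref{prop:RNP} show that it is isometric to a dual space and has RNP. Lemma~\ref{lem:abc} and Proposition~\ref{prop:criterion} give the sequence $(u_n)$ and the failure of ANP-III, which entails the failure of ANP-II and ANP-I.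
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The first statement is Propositions~\ref{prop:dual} and~\ref{prop:RNP}. Separable dual spaces have ANP-I by Proposition~\ref{prop:LUR}, and for $\alpha<\omega_1$ the dual space $X_\alpha=M_\alpha^*$ is separable. By Lemma~\ref{lem:hered} and Theorem~\ref{thm:A}, a space containing an isomorphic copy of $X_{\omega_1}$ fails ANP-III; by Lemma~\ref{lem:subset} this covers $X_\alpha$ for $\alpha\ge\omega_1$. A dual space of density less than $\aleph_1$ is separable and so has ANP-III, while $X_{\omega_1}$ has density $\aleph_1$.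
\end{proof}

\begin{remark}\label{rem:LUR}
Since $M_{\omega_1}^*=X_{\omega_1}$ has RNP, the space $M_{\omega_1}$ is Asplund by a theorem of Stegall, and hence $X_{\omega_1}$ has an equivalent LUR norm by the work of Fabian and Godefroy \cite{FG}. So RNP together with LUR renormability does not imply ANP-III. By Proposition~\ref{prop:LUR} and Theorem~\ref{thm:A}, no equivalent LUR norm on $X_{\omega_1}$ is the dual of an equivalent norm on $M_{\omega_1}$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{ANP}
\emph{The asymptotic-norming and Radon--Nikod\'ym properties for Banach spaces},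
doi:10.1007/bf02384469,
\texttt{https://projecteuclid.org/journalArticle/Download?urlid=10.1007\%2FBF02384469}.

\bibitem{DGZ}
Deville, Godefroy and Zizler, \emph{Smoothness and Renormings in Banach Spaces}.

\bibitem{DU}
Diestel and Uhl, \emph{Vector Measures}.

\bibitem{FG}
Fabian and Godefroy, Studia Math. \textbf{91} (1988).

\bibitem{GM}
Ghoussoub and Maurey, Proc. Amer. Math. Soc. \textbf{94} (1985).

\end{thebibliography}
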